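\title{Large matchings in uniform hypergraphs whose edges share at most $t$ vertices}

\begin{abstract}
We prove that for all $k\ge t\ge 1$ and $\epsilon>0$, every $k$-uniform hypergraph $\mathcal H$ of maximum degree at most $D$ in which any two distinct edges share at most $t$ vertices has a matching with at least $|\mathcal H|/\big((t-1+1/t+\epsilon)D\big)$ edges, provided that $D$ is large in terms of $k$, $t$ and $\epsilon$. This confirms a conjecture from \cite{note}. The constant $t-1+1/t$ cannot be lowered when $t\in\{1,2\}$ or $t-1$ is a prime power. The proof splits almost every edge into parts of large codegree, selects a random matching among the parts, contracts the selected parts, and applies the case $t=1$. The main tool is a rounding of fractional matchings in hypergraphs of bounded rank and degree to random matchings with finite range of dependence. A weighted version of the theorem bounds the fractional chromatic index by $(t-1+1/t+\epsilon)D$.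
\end{abstract}

\section{Introduction}\label{sec:intro}

All hypergraphs in this paper are finite and may have multiple edges. A hypergraph $\mathcal H$ is \emph{$k$-uniform} if every edge has exactly $k$ vertices, and $|\mathcal H|$ is its number of edges, counted with multiplicity. The \emph{degree} of a vertex is the number of edges that contain it, and a \emph{matching} is a set of pairwise disjoint edges.

How large a matching must a $k$-uniform hypergraph of maximum degree at most $D$ contain? The right unit is $|\mathcal H|/D$. If $\mathcal H$ has $n$ vertices, all of degree $D$, then $|\mathcal H|=nD/k$, and no matching has more than $n/k=|\mathcal H|/D$ edges. On the other hand, every edge of $\mathcal H$ meets some edge of a maximal matching, and an edge meets at most $kD$ edges, itself included; so a maximal matching has at least $|\mathcal H|/(kD)$ edges. The question is therefore which constant $K$ between $1$ and $k$ one can guarantee in a bound of the form $|\mathcal H|/(KD)$. The answer depends on how much the edges may overlap.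

For $1\le t\le k$, a $k$-uniform hypergraph is \emph{$t$-simple} if every two distinct edges have at most $t$ vertices in common. Two parallel copies of the same vertex set count as distinct edges, so for $t<k$ a $t$-simple hypergraph has no repeated edges, while for $t=k$ the condition is empty. Throughout,
\[
K_t:=t-1+\frac1t .
\]
Thus $K_1=1$, $K_2=3/2$, $K_3=7/3$, and $1\le K_t\le t$. The two extreme values of $t$ are covered by known results.

\begin{theorem}[F\"uredi; the case $t=k$]\label{thm:furedi}
Every $k$-uniform hypergraph $\mathcal H$ with maximum degree $D$ has a matching of size at least $|\mathcal H|/(K_kD)$.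
\end{theorem}

\begin{theorem}[the case $k>t=1$]\label{thm:linear}
For every $k\ge2$ and $\mu>0$ there is $D_0^{(1)}(k,\mu)$ such that for $D>D_0^{(1)}(k,\mu)$ every $k$-uniform $1$-simple hypergraph $\mathcal H$ of maximum degree at most $D$ has a matching of size at least $|\mathcal H|/((1+\mu)D)$.
\end{theorem}

What should one expect for $1<t<k$? Take a $t$-uniform hypergraph, with multiple edges, and enlarge every edge by $k-t$ new vertices of its own. The result is $k$-uniform and $t$-simple, and it has the same number of edges, the same maximum degree and the same matchings. So the constant for $t$-simple $k$-uniform hypergraphs is at least the constant for arbitrary $t$-uniform hypergraphs, for which Theorem~\ref{thm:furedi} gives $K_t$. The optimistic guess is that nothing worse can happen, so that the constant depends on $t$ alone and not on $k$. This guess is Conjecture~3.3 of \cite{note}; it is known for $k=t=2$, for $k>t=1$ and for $t=k$. We prove it in general.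

\begin{theorem}\label{thm:main}
For every $k\ge t\ge1$ and every $\epsilon>0$ there is a finite $D_0=D_0(k,t,\epsilon)$ such that if $D>D_0$, then every $k$-uniform, $t$-simple hypergraph $\mathcal H$ with maximum degree at most $D$ contains a matching of size at least
\[
\frac{|\mathcal H|}{(K_t+\epsilon)D}.
\]
\end{theorem}

The proof uses no outside results other than Theorems~\ref{thm:furedi} and~\ref{thm:linear}. It works with weights on the edges. For $w:\mathcal H\to[0,\infty)$ and a vertex set $S$ put
\[
w(S):=\sum_{e\supseteq S}w(e),\qquad w(v):=w(\{v\}),
\]
where the sum runs over edges with multiplicity. Note that $w(S')\le w(S)$ when $S'\supseteq S$. We call $w$ a \emph{fractional matching} if $w(v)\le1$ for every vertex $v$. If $\mathcal H$ has maximum degree at most $D$, then $w\equiv1/D$ is a fractional matching of total weight $|\mathcal H|/D$; if $\mathcal H$ is also $t$-simple, then every $(t+1)$-set $S$ lies in at most one edge, so $w(S)\le1/D$. This smallness of $w$ on $(t+1)$-sets is all that the proof needs from $t$-simplicity, and it leads to a weighted statement. The \emph{fractional chromatic index} of $\mathcal H$ is the least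 total weight of a nonnegative weighting of the matchings of $\mathcal H$ in which the matchings through each edge have total weight at least $1$. For a cost function $c$ on the edges write $c(\mathcal N)=\sum_{e\in\mathcal N}c(e)$.

\begin{theorem}\label{thm:weighted}
Let $k>t\ge1$ and $\epsilon>0$. There is $\sigma=\sigma(k,t,\epsilon)>0$ such that the following holds. Let $\mathcal H$ be a $k$-uniform hypergraph, with multiple edges allowed, and let $w$ be a fractional matching with $w(S)\le\sigma$ for every $(t+1)$-set $S$. Then for every $c:\mathcal H\to[0,\infty)$ there is a matching $\mathcal N$ with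
\[
c(\mathcal N)\ge\frac1{K_t+\epsilon}\sum_{e}c(e)w(e).
\]
Equivalently, $w/(K_t+\epsilon)$ is a convex combination of indicator vectors of matchings. In particular, for $D>D_0(k,t,\epsilon)$ every $k$-uniform $t$-simple hypergraph of maximum degree at most $D$ has fractional chromatic index at most $(K_t+\epsilon)D$.
\end{theorem}

For Theorem~\ref{thm:weighted} we need a coloring result in place of Theorem~\ref{thm:linear}. The \emph{codegree} of two distinct vertices is the number of edges that contain both. The \emph{chromatic index} is the least number of matchings that partition the edge set. The \emph{list-chromatic index} is the least $m$ such that, whenever each edge is given a list of $m$ colors, the edges can be colored from their lists with intersecting edges colored differently; giving all edges the same list shows that it is at least the chromatic index.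

\begin{theorem}[Kahn \cite{kahn}]\label{thm:kahn}
For every $k$ and $\mu>0$ there is $\rho=\rho(k,\mu)>0$ such that every hypergraph with edges of size at most $k$, maximum degree at most $D$ and all codegrees at most $\rho D$ has list-chromatic index, and hence chromatic index, at most $(1+\mu)D$.
\end{theorem}

Theorem~\ref{thm:kahn} contains Theorem~\ref{thm:linear}: in a $1$-simple hypergraph all codegrees are at most $1\le\rho D$ once $D\ge1/\rho$, and the largest of at most $(1+\mu)D$ color classes is the required matching.

Section~\ref{sec:constant} shows where $K_t$ comes from, through the extremal examples and through a short rounding argument. Section~\ref{sec:example} carries out the whole method on one example with $k=4$ and $t=2$. Section~\ref{sec:local} proves the local rounding lemma, Section~\ref{sec:reduction} reduces the problem to $t=1$ and proves Theorem~\ref{thm:main}, and Section~\ref{sec:costs} proves Theorem~\ref{thm:weighted}.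

\section{The constant $K_t$}\label{sec:constant}

\subsection{Extremal examples}

Recall that a projective plane of order $m$ has $m^2+m+1$ points and $m^2+m+1$ lines; each line has $m+1$ points, each point lies on $m+1$ lines, and two distinct lines share exactly one point. Such a plane exists when $m$ is a prime power.

\begin{proposition}\label{prop:sharp}
If $t\in\{1,2\}$ or $t-1$ is a prime power, then for no $k>t$ can $K_t$ be replaced in Theorem~\ref{thm:main} by a smaller constant. The term $\epsilon$ cannot be omitted in general.
\end{proposition}

\begin{proof}
Let $\mathcal L$ be the family consisting of one $1$-element set if $t=1$, of the three sides of a triangle if $t=2$, and of the lines of a projective plane of order $t-1$ if $t-1$ is a prime power. In each case $\mathcal L$ consists of $t^2-t+1$ sets of size $t$, every point lies in $t$ of them, and two distinct members share exactly one point. Let $k>t$, let $D$ be a multiple of $t$, and let $\mathcal H$ contain, for each $\ell\in\mathcal L$, exactly $D/t$ edges $\ell\cup A$, where each edge has its own set $A$ of $k-t$ new vertices. Two edges built on the same $\ell$ share $t$ vertices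 and two edges built on different members of $\mathcal L$ share one, so $\mathcal H$ is $t$-simple and its largest matching has size $1$. A point of $\mathcal L$ has degree $t\cdot D/t=D$ and a new vertex has degree $1$. Finally $|\mathcal H|=(t^2-t+1)D/t=K_tD$. If $K<K_t$ and $\epsilon<K_t-K$, then $|\mathcal H|/((K+\epsilon)D)>1$, and this happens for arbitrarily large $D$.

For the second statement take $k=2$, $t=1$, $D$ even, and the complete graph on $D+1$ vertices. It has $D(D+1)/2$ edges and an odd number of vertices, so its largest matching has size $D/2=|\mathcal H|/(D+1)<|\mathcal H|/(K_1D)$.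
\end{proof}

\subsection{Rounding a fractional matching}

A hypergraph has \emph{rank at most $t$} if its edges are nonempty sets of size at most $t$. The following argument explains why $K_t$ is also an upper bound in rank $t$. It is the model for the lemma of Section~\ref{sec:local}.

\begin{proposition}\label{prop:global}
Let $\mathcal G$ be a hypergraph of rank at most $t$ and let $u$ be a fractional matching on $\mathcal G$. Then there is a random matching $M\subseteq\mathcal G$ with $\Pr(e\in M)=u(e)/K_t$ for every edge $e$.
\end{proposition}

\begin{proof}
We use induction on $|\mathcal G|$; the empty hypergraph is trivial. The fractional matchings on $\mathcal G$ form a polytope, so $u$ is a convex combination of extreme points. Choosing an extreme point at random with the coefficients as probabilities, and then a random matching for it, we may assume that $u$ is itself extreme. If $u(e)=0$ for some $e$, apply the induction hypothesis to $\mathcal G\setminus\{e\}$. So let $u>0$ on all edges.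

\emph{Some edge has $u(e)\ge1/t$.} Suppose not, and let $V$ be the set of vertices with $u(v)=1$. Then
\[
|V|=\sum_{v\in V}u(v)=\sum_{e}u(e)\,|e\cap V|<|\mathcal G|.
\]
Hence the $|V|$ equations $\sum_{e\ni v}x_e=0$, $v\in V$, have a solution $x\ne0$ in $\mathbb R^{\mathcal G}$, and $u\pm sx$ are fractional matchings for small $s>0$. This contradicts extremality.

\emph{Such an edge can be added last.} Let $u(e)\ge1/t$ and let $M'$ be a random matching of $\mathcal G\setminus\{e\}$ with marginals $u(f)/K_t$. Call $e$ \emph{free} if no edge of $M'$ meets it. At each vertex of $e$ the other edges have total weight at most $1-u(e)$, so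
\[
\Pr(e\text{ is free})\ge1-\frac{t(1-u(e))}{K_t}\ge\frac{u(e)}{K_t};
\]
the last inequality says $t-(t-1)u(e)\le K_t$, which holds because $t-(t-1)/t=K_t$. If $e$ is free, add it to $M'$ with probability $u(e)/(K_t\Pr(e\text{ is free}))\le1$, using an independent coin.
\end{proof}

For the triangle with $t=2$ and $u\equiv1/2$, the two sides other than $e$ are selected with probability $1/3$ each and never together, so $e$ is free with probability exactly $1/3=u(e)/K_2$: there is no slack. With $t=k$ and $u\equiv1/D$, the expected size of $M$ is $|\mathcal H|/(K_kD)$, which is the bound of Theorem~\ref{thm:furedi}.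

\section{The method in an example}\label{sec:example}

The method becomes visible when an edge contains two disjoint sets of large codegree. We take $k=4$ and $t=2$.

Let $D=4h$ and $m>2h$. Take vertex-disjoint triangles $T_i$, $i\in\mathbb Z_m$, and let $s_{i,a}$, $a\in\mathbb Z_3$, be the sides of $T_i$. Let $G$ be the graph on the $3m$ sides in which $s_{i,a}$ is joined to $s_{i+j,a+1}$ for $1\le j\le h$. Each side has $2h=D/2$ neighbors, which lie in the distinct triangles $T_{i\pm1},\dots,T_{i\pm h}$, all different from $T_i$. Let $\mathcal H$ consist of the $4$-sets $s\cup s'$ with $ss'$ an edge of $G$. Every vertex lies on two sides and so has degree $D$. Two edges with a common side have their other sides in different triangles, so they share two vertices; two edges with no common side share at most one vertex in each of at most two triangles. Thus $\mathcal H$ is $2$-simple, and $|\mathcal H|=3mh=3mD/4$. A matching uses at most one side of each triangle, so it has at most $m/2=|\mathcal H|/(K_2D)$ edges. We find a matching of nearly this size.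

\emph{Select.} From each triangle select one side uniformly at random, independently. With $w\equiv1/D$ each side $s$ has $w(s)=1/2$, and it is selected with probability $1/3=w(s)/K_2$, as in Proposition~\ref{prop:global}.

\emph{Contract.} Let $G'$ be the subgraph of $G$ induced on the $m$ selected sides. The selected sides are pairwise disjoint, so a matching of the simple graph $G'$ is a matching of $\mathcal H$. Each edge survives with probability $1/9$, so $G'$ has $mD/12$ edges in expectation. Given that $ss'$ survives, the degree of $s$ in $G'$ is $1$ plus a binomial variable with parameters $D/2-1$ and $1/3$, because the other neighbors of $s$ lie in distinct further triangles. By Chebyshev's inequality this degree exceeds $(1+\mu)D/6$ with probability $O(1/(\mu^2D))$. Delete the edges at vertices of such large degree. For large $D$, some outcome leaves at least $(1-\mu)mD/12$ edges and maximum degree at most $(1+\mu)D/6$.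

\emph{Apply the case $t=1$.} Theorem~\ref{thm:linear} with $k=2$ gives a matching of size at least
\[
\frac{(1-\mu)\,mD/12}{(1+\mu)^2D/6}=\frac{1-\mu}{(1+\mu)^2}\cdot\frac m2 .
\]

Three features of this computation govern the general proof.

First, the factor $K_2$ is lost once, although each edge needs two sides to be selected. In terms of weights, give a surviving edge $ss'$ the new weight $z=K_2^{-1}w(e)/(\Pr(s\text{ selected})\Pr(s'\text{ selected}))=6/D$. The expected total weight is $K_2^{-1}\sum_ew(e)$, and a selected side carries expected weight $(D/6)(6/D)=1$. So $z$ is nearly a fractional matching of the contracted graph.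

Second, correct marginals are not enough. Choose one label $a\in\mathbb Z_3$ at random and select $s_{i,a}$ in every triangle. Each side is again selected with probability $1/3$, but no edge survives, since $G$ joins only sides with different labels. We need the two sides of an edge to be selected independently, and we need enough independence for the degrees to concentrate.

Third, independence was free here because the sides fall into small separate groups. In general the sets of large codegree form a hypergraph of bounded rank and bounded degree, but with long chains of intersecting members, and Proposition~\ref{prop:global} says nothing about the joint law of two far-apart edges. The next section supplies a version of it in which far-apart edges are decided independently.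

\section{Local rounding}\label{sec:local}

Let $\mathcal G$ be a finite family of distinct nonempty sets, called edges. Its \emph{intersection graph} has vertex set $\mathcal G$, with distinct $e,f$ adjacent if $e\cap f\ne\emptyset$. We write $\operatorname{dist}(e,f)$ for the distance in this graph, which may be $\infty$.

\begin{lemma}[local rounding]\label{lem:local}
Let $t,\Delta\ge1$ be integers, let $\epsilon,\beta\in(0,1)$ and put $\lambda:=1/(K_t+\epsilon)$. There is an integer $R=R(t,\Delta,\epsilon,\beta)\ge1$ such that the following holds. Let $\mathcal G$ be a finite family of distinct nonempty sets of size at most $t$, with every vertex in at most $\Delta$ of them, and let $u$ be a fractional matching on $\mathcal G$. Then there are independent random variables $(\xi_e)_{e\in\mathcal G}$ and a random matching $M\subseteq\mathcal G$ such that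
\begin{enumerate}
\item[(i)] for each $e$, the indicator $\mathbf 1[e\in M]$ is a function of $(\xi_f:\operatorname{dist}(e,f)\le R)$;
\item[(ii)] $\Pr(e\in M)\le\lambda u(e)$ for all $e$, and $\sum_e\big(\lambda u(e)-\Pr(e\in M)\big)\le\beta|\mathcal G|$.
\end{enumerate}
\end{lemma}

The proof of Proposition~\ref{prop:global} is global in two ways. Passing to an extreme point means moving along the kernel of the tight constraints, and this kernel depends on the whole hypergraph. And the edges are removed one at a time, so the recursion has depth $|\mathcal G|$. We repair both. The weights perform a random walk with small steps that lie approximately in the kernel and are computed by a polynomial of bounded degree in a local matrix. Every edge whose weight reaches a threshold $\theta$ slightly below $1/t$ is set aside at once. Because $\theta$ is below $1/t$ by a fixed amount, the kernel has dimension proportional to the number of remaining edges, not merely dimension at least one, and so a bounded number of steps disposes of almost all edges. This is what $\epsilon$ pays for. The price of an approximate kernel is that a few constraints get violated; the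 edges involved are discarded, and $\beta$ pays for that.

We use four standard facts. (F1) If $g$ is a vector of independent uniform signs $\pm1$ and $S$ is a fixed real matrix, then $\mathbb E\|Sg\|^2=\operatorname{tr}(S^TS)$, since $\mathbb E\,g_eg_f=\mathbf 1[e=f]$. (F2) Every eigenvalue of a matrix is, in absolute value, at most its largest absolute row sum. (F3) For a bounded martingale, $\mathbb E\,Y_j^2=\mathbb E\,Y_0^2+\sum_{i<j}\mathbb E(Y_{i+1}-Y_i)^2$. (F4) Doob's inequality: $\Pr(\max_{i\le j}|Y_i|\ge a)\le\mathbb E\,Y_j^2/a^2$ for $a>0$.

\subsection{The walk}

Let $n=|\mathcal G|$ and $b=t\Delta$, and put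
\[
\alpha=\min\Big(\frac\epsilon2,\frac14\Big),\qquad\theta=\frac{1-\alpha}t,\qquad\eta=\min\Big(\frac\alpha t,\frac\beta3\Big),\qquad T=\frac3{\alpha\beta}+1 .
\]
Then $\eta\le\frac1{4t}<\theta$ and $\theta+\eta/2\le1$. Choose, in this order, an integer $N\ge1$, a step size $s\in(0,1]$ and a number of steps $I$ with
\begin{equation}\label{eq:walkconst}
\frac{32\,Tb}{\eta^2(2N+1)}\le\frac\beta3,\qquad\Delta\,s\,2^N\le\frac\eta2,\qquad I=\Big\lceil\frac3{\alpha\beta s^2}\Big\rceil .
\end{equation}
Then $s^2I\le T$. All these constants depend only on $t,\Delta,\epsilon,\beta$. The intersection graph has maximum degree at most $t(\Delta-1)\le b-1$, so greedy coloring gives a proper coloring $\phi:\mathcal G\to\{1,\dots,b\}$.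

Let $g^i_e$ ($0\le i<I$, $e\in\mathcal G$) be uniform signs and let $U_e$ ($e\in\mathcal G$) be uniform on $[0,1]$, all independent. Put $\xi_e=((g^i_e)_{i<I},U_e)$, and let $\mathcal F_i$ be the $\sigma$-field generated by the signs $g^j_e$ with $j<i$.

After each step $i=0,1,\dots,I$ every edge $e$ has a \emph{value} $W_i(e)$ and a \emph{status}: alive, frozen or killed. Frozen edges are the candidates for $M$; killed edges are discarded. Both statuses are permanent, and the value of an edge does not change once it is no longer alive. Let $\mathcal E_i$ be the set of edges alive after step $i$, and $\mathcal E_{-1}:=\mathcal G$.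

\emph{Step $0$.} Put $W_0=u$. Freeze $e$ if $u(e)\ge\theta$ and kill $e$ if $u(e)\le\eta$. The other edges form $\mathcal E_0$.

\emph{Step $i+1$, for $0\le i<I$.} Let $\ell_i(v)=\sum_{e\in\mathcal E_i,\,e\ni v}W_i(e)$ be the \emph{load} of $v$, and let $V_i=\{v:\ell_i(v)\ge1\}$ be the set of \emph{tight} vertices. Let $A_i$ be the $V_i\times\mathcal E_i$ incidence matrix, $B_i=A_i^TA_i$, and
\[
x^i=q(B_i)\,g^i,\qquad q(y)=(1-y/b)^N,
\]
where $g^i=(g^i_e)_{e\in\mathcal E_i}$. For $e\in\mathcal E_i$ put $W_{i+1}(e)=W_i(e)+s\,x^i_e$. Let $\tilde\ell_{i+1}(v)=\sum_{e\in\mathcal E_i,\,e\ni v}W_{i+1}(e)$ be the load after the move but before any change of status, and say that $v$ \emph{breaks at step $i+1$} if $\tilde\ell_{i+1}(v)>1+\eta$. An edge $e\in\mathcal E_i$ is killed if it contains a vertex that breaks at this step; otherwise it is frozen if $W_{i+1}(e)\ge\theta$; otherwise it is killed if $W_{i+1}(e)\le\eta$; otherwise it stays alive.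

The edges of $\mathcal E_I$ are killed at the end.

The matrix $q(B_i)$ stands in for the orthogonal projection onto $\ker A_i=\ker B_i$. It fixes the kernel, since $q(0)=1$, and it shrinks an eigenvector with eigenvalue $y\in(0,b]$ by the factor $(1-y/b)^N$. Edges of value at most $\eta$ are killed so that no value can step below zero.

We record the basic properties. The values and statuses after step $i$ are $\mathcal F_i$-measurable, and hence so are $V_i$, $A_i$, $B_i$. The matrix $B_i$ is symmetric and positive semidefinite, its entries are $(B_i)_{ef}=|e\cap f\cap V_i|\ge0$, and the row of $e$ has sum at most $\sum_{v\in e}\Delta\le b$. By (F2) its eigenvalues lie in $[0,b]$. The matrix $\mathrm{Id}-B_i/b$ has absolute row sums at most $2$, so it at most doubles the maximum norm of a vector, and $|x^i_e|\le2^N$. By \eqref{eq:walkconst},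
\begin{equation}\label{eq:smallstep}
|s\,x^i_e|\le\frac{\eta}{2\Delta}\qquad\text{and}\qquad|\tilde\ell_{i+1}(v)-\ell_i(v)|\le\frac\eta2 .
\end{equation}
On $\mathcal E_i$ we have $\eta<W_i<\theta$, so one more step keeps the value in $(\eta/2,\theta+\eta/2)$. Also $0\le u(e)\le1$, as edges are nonempty. Hence $0\le W_i(e)\le1$ always, and therefore $\ell_{i+1}\le\tilde\ell_{i+1}$. Finally $\mathbb E[x^i\mid\mathcal F_i]=0$, so each sequence $(W_i(e))_{0\le i\le I}$ is a martingale.

\subsection{Almost all value ends on frozen edges}

\begin{lemma}\label{lem:loss}
$\displaystyle\sum_e\mathbb E\big[W_I(e)\,\mathbf 1[e\text{ is never frozen}]\big]\le\beta n$.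
\end{lemma}

\begin{proof}
An edge that is never frozen is killed for one of three reasons, and we show that each accounts for at most $\beta n/3$.

\emph{Small value.} These edges have total final value at most $\eta n\le\beta n/3$.

\emph{Still alive after step $I$.} This is the dimension count of Proposition~\ref{prop:global} with room to spare. Since $W_i<\theta$ on $\mathcal E_i$,
\[
|V_i|\le\sum_{v\in V_i}\ell_i(v)=\sum_{e\in\mathcal E_i}W_i(e)\,|e\cap V_i|\le t\theta|\mathcal E_i|=(1-\alpha)|\mathcal E_i|,
\]
so $\dim\ker B_i\ge\alpha|\mathcal E_i|$. The eigenvalues of $q(B_i)^2$ are nonnegative and equal $1$ on $\ker B_i$, so (F1) gives $\mathbb E[\|x^i\|^2\mid\mathcal F_i]=\operatorname{tr}q(B_i)^2\ge\alpha|\mathcal E_i|$. The values stay in $[0,1]$, so the walk can accumulate only a bounded variance: by (F3) and $\mathcal E_i\supseteq\mathcal E_I$,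
\[
n\ge\mathbb E\sum_eW_I(e)^2\ge s^2\sum_{i<I}\mathbb E\|x^i\|^2\ge s^2\alpha I\;\mathbb E|\mathcal E_I|.
\]
As $s^2\alpha I\ge3/\beta$, we get $\mathbb E|\mathcal E_I|\le\beta n/3$, and each of these edges has value at most $1$.

\emph{A broken vertex.} The load of a vertex is uncontrolled only while it is below $1$; to climb from about $1$ to $1+\eta$ the vertex must drift while it is tight. For a vertex $v$ let
\[
Y_j(v)=\sum_{i<j}\mathbf 1[v\in V_i]\;s\,(A_ix^i)_v,
\]
a martingale with $Y_0(v)=0$. Suppose that $v$ breaks at step $j+1$. Then $v\in V_j$, for otherwise $\tilde\ell_{j+1}(v)<1+\eta/2$ by \eqref{eq:smallstep}. Let $i_0\le j$ be minimal with $v\in V_i$ for all $i_0\le i\le j$. Then $\ell_{i_0}(v)\le1+\eta/2$: if $i_0=0$ because $u$ is a fractional matching, and if $i_0>0$ because $\ell_{i_0}(v)\le\tilde\ell_{i_0}(v)\le\ell_{i_0-1}(v)+\eta/2$ and $\ell_{i_0-1}(v)<1$. For $i_0\le i\le j$ we have $\ell_{i+1}(v)\le\tilde\ell_{i+1}(v)=\ell_i(v)+s(A_ix^i)_v$. Chaining these relations,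
\[
1+\eta<\tilde\ell_{j+1}(v)\le1+\frac\eta2+Y_{j+1}(v)-Y_{i_0}(v),
\]
so $\max_{i\le I}|Y_i(v)|\ge\eta/4$. By (F1),
\[
\mathbb E\big[\|A_ix^i\|^2\mid\mathcal F_i\big]=\operatorname{tr}\big(q(B_i)A_i^TA_iq(B_i)\big)=\operatorname{tr}\big(B_iq(B_i)^2\big)\le\frac{nb}{2N+1},
\]
because the function $y(1-y/b)^{2N}$ on $[0,b]$ has derivative $(1-y/b)^{2N-1}(1-(2N+1)y/b)$, takes its maximum at $y=b/(2N+1)$, and is at most $b/(2N+1)$ there. Now (F4), (F3) and $s^2I\le T$ give
\[
\sum_v\Pr(v\text{ breaks at some step})\le\frac{16}{\eta^2}\sum_v\mathbb E\,Y_I(v)^2=\frac{16s^2}{\eta^2}\sum_{i<I}\mathbb E\|A_ix^i\|^2\le\frac{16\,Tbn}{\eta^2(2N+1)} .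
\]
A vertex breaks at most once, since afterwards no alive edge contains it. We always have $\ell_i(v)\le1+\eta$: indeed $\ell_0(v)\le1$, and for $i\ge1$ either $v$ does not break at step $i$ and $\ell_i(v)\le\tilde\ell_i(v)\le1+\eta$, or it does and $\ell_i(v)=0$. So when $v$ breaks at step $i+1$, the edges killed at $v$ have total value $\tilde\ell_{i+1}(v)\le1+3\eta/2\le2$. The expected total is at most $32\,Tbn/(\eta^2(2N+1))\le\beta n/3$ by \eqref{eq:walkconst}.
\end{proof}

\subsection{Selecting the matching backward}

In Proposition~\ref{prop:global} the edge removed first is decided last. We do the same, and use the coloring $\phi$ to order intersecting edges that freeze at the same step. Let $i_e$ be the step at which $e$ is frozen, with $i_e=\infty$ if it never is; the event $\{i_e=i\}$ is in $\mathcal F_i$. The \emph{rank} of a frozen edge is the pair $(i_e,\phi(e))$. The $J:=(I+1)b$ possible ranks are ordered lexicographically.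

For the possible ranks $r$ in decreasing order we define random sets $M_r$ of edges of rank $r$. Suppose that $M_{r'}$ is defined for all $r'>r=(i,a)$, and let $M_{>r}$ be their union. For each $e$ with $\phi(e)=a$ put
\[
\chi_{e,i}=\mathbf 1\big[i_e=i\text{ and no edge of }M_{>r}\text{ meets }e\big],\qquad\pi_{e,i}=\mathbb E[\chi_{e,i}\mid\mathcal F_i],
\]
and put $e$ into $M_r$ if and only if $\chi_{e,i}=1$ and $U_e\,\pi_{e,i}\le\lambda W_i(e)$. Let $M=\bigcup_rM_r$. Edges of the same rank have the same color and so are disjoint, and an edge of $M$ meets no edge of $M$ of larger rank. Hence $M$ is a matching.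

\begin{lemma}\label{lem:select}
On the event $\{i_e=i\}$ we have $\pi_{e,i}\ge\lambda W_i(e)>0$ and $\Pr(e\in M\mid\mathcal F_i)=\lambda W_i(e)$.
\end{lemma}

\begin{proof}
We use downward induction on $r=(i,\phi(e))$ and work on the event $\{i_e=i\}$. Let $f\ne e$ meet $e$. We bound $\Pr(f\in M_{>r}\mid\mathcal F_i)$ according to the status of $f$, which is known in $\mathcal F_i$.

If $f\notin\mathcal E_{i-1}$, then $f$ was killed, or frozen with a smaller rank, before step $i$, and the probability is $0$. It is also $0$ if $f$ is killed at step $i$. If $f$ is frozen at step $i$, then its rank is smaller than $r$ and the probability is $0$, or its rank is larger and the probability is $\lambda W_i(f)$ by induction. If $f\in\mathcal E_i$, then $f$ can freeze only at a step $j>i$, which gives a rank larger than $r$. By induction, by $W_j(f)=W_I(f)$ on $\{i_f=j\}$, and by $W_I(f)\ge0$ and the martingale property,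
\[
\Pr(f\in M_{>r}\mid\mathcal F_i)=\sum_{j>i}\mathbb E\big[\mathbf 1[i_f=j]\,\lambda W_j(f)\mid\mathcal F_i\big]\le\lambda\,\mathbb E[W_I(f)\mid\mathcal F_i]=\lambda W_i(f).
\]
So the probability is at most $\lambda W_i(f)$ if $f\in\mathcal E_{i-1}$, and $0$ otherwise.

Each $v\in e$ satisfies $\sum_{f\in\mathcal E_{i-1},\,f\ni v}W_i(f)\le1+\eta$: for $i=0$ because $u$ is a fractional matching, and for $i\ge1$ because $e$ would have been killed rather than frozen had $v$ broken at step $i$. The edge $e$ is one of the terms of this sum. As $|e|\le t$, a union bound gives
\[
1-\pi_{e,i}\le\lambda\sum_{v\in e}\ \sum_{f\in\mathcal E_{i-1},\,f\ni v,\,f\ne e}W_i(f)\le\lambda t\big(1+\eta-W_i(e)\big).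
\]
Since $W_i(e)\ge\theta=(1-\alpha)/t$ and $t\eta\le\alpha$,
\[
t(1+\eta)-(t-1)W_i(e)\le t-\frac{t-1}t+t\eta+\frac{t-1}t\,\alpha\le K_t+2\alpha\le\lambda^{-1}.
\]
Multiplying by $\lambda$ and rearranging, $1-\lambda t(1+\eta-W_i(e))\ge\lambda W_i(e)$, which proves the first assertion.

The set $M_{>r}$ is determined by the signs and by the variables $U_f$ of the frozen edges $f$ of rank larger than $r$; here we use that each $\pi_{f,j}$ is a function of the signs. On $\{i_e=i\}$ the edge $e$ has rank $r$, so $\chi_{e,i}$ is a function of the signs and of $(U_f)_{f\ne e}$. Thus $U_e$ is independent of $\mathcal F_i$ and $\chi_{e,i}$ jointly. The ratio $\lambda W_i(e)/\pi_{e,i}$ is $\mathcal F_i$-measurable and lies in $(0,1]$, so $\Pr(e\in M\mid\mathcal F_i)=\pi_{e,i}\cdot\lambda W_i(e)/\pi_{e,i}$.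
\end{proof}

Summing Lemma~\ref{lem:select} over $i$ and using $\mathbb E\,W_I(e)=u(e)$,
\[
\Pr(e\in M)=\lambda\,\mathbb E\big[W_I(e)\mathbf 1[i_e<\infty]\big]=\lambda u(e)-\lambda\,\mathbb E\big[W_I(e)\mathbf 1[i_e=\infty]\big].
\]
Together with Lemma~\ref{lem:loss} and $\lambda\le1$, this is part (ii) of Lemma~\ref{lem:local}.

\subsection{Range of dependence}

Call the pair (status, value) the \emph{state} of an edge. ``Within distance $r$ of $e$'' refers to the edges $f$ with $\operatorname{dist}(e,f)\le r$.

\emph{The walk.} We show by induction on $i$ that the state of $e$ after step $i$ is a function of the signs within distance $i(N+1)$ of $e$. For $i=0$ the state is deterministic. An entry $(B_i)_{ff'}=|f\cap f'\cap V_i|$ vanishes unless $\operatorname{dist}(f,f')\le1$. It is determined by the states after step $i$ within distance $1$ of $f$, because for $v\in f$ the load $\ell_i(v)$ involves only edges that meet $f$. Expanding the $N$-th power,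
\[
x^i_f=\sum_{f_1,\dots,f_N\in\mathcal E_i}\ \prod_{l=0}^{N-1}\big(\mathrm{Id}-B_i/b\big)_{f_lf_{l+1}}\;g^i_{f_N},\qquad f_0=f,
\]
and in every nonzero term $\operatorname{dist}(f,f_l)\le l$. So $x^i_f$ is determined by the states after step $i$ and the signs $g^i$ within distance $N$ of $f$. The state of $e$ after step $i+1$ depends on $W_{i+1}(e)$ and on $\tilde\ell_{i+1}(v)$ for $v\in e$, that is, on the states and the numbers $x^i_f$ within distance $1$ of $e$. Hence it is determined by the states after step $i$ and the signs $g^i$ within distance $N+1$ of $e$, which completes the induction.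

\emph{The selection.} Let $r_1>r_2>\dots>r_J$ be the possible ranks and $\rho_m=I(N+1)+m$. We show by induction on $m\ge0$ that for every $e$ the indicator $\mathbf 1[e\in M_{r_1}\cup\dots\cup M_{r_m}]$ is a function of the $\xi_f$ within distance $\rho_m$ of $e$. For $m=0$ the indicator is $0$. Let $r_{m+1}=(i,a)$ and $\phi(e)=a$. The event $\{i_e=i\}$ and the value $W_i(e)$ are determined within distance $I(N+1)$. The indicator $\chi_{e,i}$ is determined by this event and by the indicators for $m$ of the edges that meet $e$, so it is a function of the $\xi_f$ within distance $\rho_m+1$. All signs and uniform variables are independent, so $\pi_{e,i}$ is obtained from this function by fixing the signs $g^j_f$ with $j<i$ and averaging over its other arguments; it is therefore a function of signs within distance $\rho_m+1$. Hence $\mathbf 1[e\in M_{r_{m+1}}]$ is determined within distance $\rho_{m+1}$.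

Thus (i) holds with $R=I(N+1)+J$, which depends only on $t,\Delta,\epsilon,\beta$. This proves Lemma~\ref{lem:local}.

We shall use (i) in the following form. If $\mathcal A,\mathcal B\subseteq\mathcal G$ and every member of $\mathcal A$ is at distance more than $2R$ from every member of $\mathcal B$, then the $R$-neighborhoods of $\mathcal A$ and $\mathcal B$ are disjoint, so $M\cap\mathcal A$ and $M\cap\mathcal B$ are functions of disjoint families of independent variables and are independent. In the same way, the events $\{e\in M\}$ are mutually independent for edges $e$ at pairwise distance more than $2R$.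

\section{Reduction to the case $t=1$}\label{sec:reduction}

Both main theorems follow from a statement for costs in a bounded range.

\begin{proposition}\label{prop:A}
Let $k>t\ge1$, $\epsilon\in(0,1)$ and $C\ge1$. There is $\sigma>0$ such that if $\mathcal H$ is $k$-uniform, $w$ is a fractional matching with $w(S)\le\sigma$ for all $(t+1)$-sets $S$, and $c:\mathcal H\to[1,C]$, then there is a matching $\mathcal N$ with
\[
c(\mathcal N)\ge\frac1{K_t+2\epsilon}\sum_ec(e)w(e).
\]
\end{proposition}

For $C=1$, that is $c\equiv1$, the proof uses only Theorem~\ref{thm:linear}; for $C>1$ it uses Theorem~\ref{thm:kahn} instead.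

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:A}]
For $t=k$ the statement follows from Theorem~\ref{thm:furedi}. Let $k>t$. Apply Proposition~\ref{prop:A} with $C=1$ and with $\epsilon_0=\min(\epsilon,1)/2$ in place of $\epsilon$ to get $\sigma$, and put $D_0=1/\sigma$. Let $D>D_0$, let $\mathcal H$ be $k$-uniform and $t$-simple of maximum degree at most $D$, and let $w\equiv1/D$. As noted in the introduction, $w$ is a fractional matching with $w(S)\le1/D\le\sigma$ for every $(t+1)$-set $S$. So there is a matching of size at least $|\mathcal H|/((K_t+2\epsilon_0)D)\ge|\mathcal H|/((K_t+\epsilon)D)$.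
\end{proof}

The rest of this section proves Proposition~\ref{prop:A}.

\subsection{Two scales}\label{sub:scales}

In the example of Section~\ref{sec:example}, every subset of an edge has weight at least $1/2$ (a vertex or a side) or at most $2/D$: a subset that meets both triangles contains two vertices from different triangles, one of which lies on two sides, each with at most one neighbor in the other triangle. In general there is no such dichotomy. Suppose we call a set heavy if its weight is at least $\delta$. The degree $\Delta$ of the family of heavy sets, and with it the range $R$ in Lemma~\ref{lem:local}, grows as $\delta$ shrinks. The errors that we shall meet are of the form (size of a ball of radius $2R$) times (weight of a set that is not heavy), and the bound $\delta$ on the second factor does not beat the first. We need the sets that are not heavy to have weight below a much smaller $\delta'$, chosen after $R$. A pigeonhole argument over a bounded sequence of scales provides such a gap for almost all edges.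

Fix $k,t,\epsilon,C$ and put
\[
\lambda=\frac1{K_t+\epsilon},\qquad\mu=\frac\epsilon{11(K_t+2\epsilon)}<\frac1{22},\qquad\mu_1=\frac\mu C .
\]
Let $d$ be an integer with $d\ge4k/\mu^3$, and with $d>D_0^{(1)}(k,\mu)$ if $C=1$ and $d\ge1/\rho(k,\mu)$ if $C>1$; it will be the degree of the final $1$-simple hypergraph. For $\delta\in(0,1]$ define
\[
\Delta=\Big\lfloor\frac{2^{k-1}}\delta\Big\rfloor,\quad b=t\Delta,\quad\gamma=\frac{\mu_1\delta}{2^k},\quad\beta=\frac{\mu_1\mu\lambda\delta}{2^k},\quad R=R(t,\Delta,\epsilon,\beta),\quad p_0=(1-\mu)\lambda\gamma,\quad\Gamma=p_0^{-k},
\]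
with $R$ from Lemma~\ref{lem:local}. For each $\delta$ fix a number $\delta'=F(\delta)\in(0,\delta)$ so small that, with $\kappa:=\Gamma^2kb^{2R}\delta'/\mu^2$,
\begin{equation}\label{eq:gap}
\text{(a)}\ \ \frac{2^kb^{2R}\delta'}\delta\le\mu_1,\qquad\text{(b)}\ \ \frac{2^k\Gamma\kappa}\delta\le\mu_1\lambda,\qquad\text{(c)}\ \ k^2d\,\Gamma\delta'\le\mu .
\end{equation}
This is possible because each left side is $\delta'$ times a quantity that depends only on $\delta$ and the fixed constants. Let $\delta_0=1$, $\delta_{j+1}=F(\delta_j)$, $L=\lceil2^k/\mu_1\rceil$ and $\sigma:=\delta_L/2$. All of these depend only on $k,t,\epsilon,C$.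

Let $\mathcal H,w,c$ be as in the proposition, and put $\omega=\sum_ew(e)$ and $\Omega=\sum_ec(e)w(e)$. We may assume $\omega>0$. For $\mathcal H'\subseteq\mathcal H$ write $w[\mathcal H']=\sum_{e\in\mathcal H'}w(e)$. We shall discard edges several times, each time a set of weight at most $\mu_1\omega$. Since $1\le c\le C$, such a set has $\sum c(e)w(e)\le C\mu_1\omega=\mu\omega\le\mu\Omega$. This is the only use of the bounds on $c$.

For an edge $e$, the family $\{S:\emptyset\ne S\subseteq e,\ w(S)\ge\delta_j\}$ increases with $j$, so it differs between $j$ and $j+1$ for at most $2^k$ indices $j<L$. Summing over edges with weights, there is $j<L$ such that the edges whose family differs between $j$ and $j+1$ have total weight at most $2^k\omega/L\le\mu_1\omega$. Fix this $j$, put $\delta=\delta_j$ and $\delta'=\delta_{j+1}$, let $\Delta,b,\gamma,\beta,R,p_0,\Gamma,\kappa$ be the constants for this $\delta$, and let $\mathcal H_1$ be the set of the remaining edges. Call a nonempty set $S$ \emph{heavy} if $w(S)\ge\delta$, and call a vertex $v$ \emph{light} if $w(v)<\delta'$. Then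
\begin{equation}\label{eq:dichotomy}
\text{every nonempty }S\subseteq e\in\mathcal H_1\text{ is heavy or has }w(S)<\delta'.
\end{equation}

\subsection{Parts of an edge}

Let $\mathcal P$ be the family of all heavy sets and $n=|\mathcal P|$. It satisfies the hypotheses of Lemma~\ref{lem:local}. A set $S$ with $|S|\ge t+1$ has $w(S)\le\sigma<\delta_L\le\delta$, so heavy sets have size at most $t$; this is where the hypothesis on $(t+1)$-sets enters. An edge through $v$ has $2^{k-1}$ subsets that contain $v$, so $\sum_{S\ni v}w(S)=2^{k-1}w(v)\le2^{k-1}$, and $v$ lies in at most $\Delta$ heavy sets. In the same way $\sum_Sw(S)\le2^k\omega$, and so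
\begin{equation}\label{eq:n}
n\le2^k\omega/\delta .
\end{equation}
The intersection graph of $\mathcal P$ has maximum degree at most $b-1$, so a ball of radius $r$ in it has at most $\sum_{i\le r}(b-1)^i\le b^r$ elements.

For $e\in\mathcal H_1$ let $\mathcal P(e)$ be the set of inclusion-maximal heavy subsets of $e$, the \emph{parts} of $e$; it may be empty. If $P\ne Q$ are parts of $e$, then $P\cup Q$ is a subset of $e$ that strictly contains $P$, so it is not heavy, and \eqref{eq:dichotomy} gives
\begin{equation}\label{eq:twoparts}
w(P\cup Q)<\delta'\quad\text{whenever $P\ne Q$ are parts of a common edge of }\mathcal H_1 .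
\end{equation}
So two given heavy sets are rarely parts of the same edge, and since each heavy set has few others nearby, the parts of a typical edge are far apart. Let $\mathcal H_2$ be the set of $e\in\mathcal H_1$ whose distinct parts are at pairwise distance more than $2R$ in the intersection graph of $\mathcal P$; in particular they are disjoint. An edge of $\mathcal H_1\setminus\mathcal H_2$ contains $P\cup Q$ for one of at most $nb^{2R}$ pairs of distinct parts at distance at most $2R$. By \eqref{eq:twoparts}, \eqref{eq:n} and (\ref{eq:gap}a),
\[
w[\mathcal H_1\setminus\mathcal H_2]\le nb^{2R}\delta'\le\mu_1\omega .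
\]
For $e\in\mathcal H_2$ let $L(e)=e\setminus\bigcup\mathcal P(e)$. If $v\in L(e)$, then $\{v\}$ is not heavy, since otherwise it would lie in a maximal heavy subset of $e$; so $v$ is light by \eqref{eq:dichotomy}. Conversely, a vertex of a heavy set $P$ has $w(v)\ge w(P)\ge\delta>\delta'$ and is not light. Thus every $e\in\mathcal H_2$ is partitioned into its parts and its light vertices.

\subsection{Selecting parts}

For $P\in\mathcal P$ let $u(P)$ be the total weight of the edges $e\in\mathcal H_2$ with $P\in\mathcal P(e)$. An edge of $\mathcal H_2$ has at most one part through a given vertex $v$, so $\sum_{P\ni v}u(P)\le w(v)\le1$, and $u$ is a fractional matching on $\mathcal P$. Let $M\subseteq\mathcal P$ be the random matching given by Lemma~\ref{lem:local} (with $M=\emptyset$ if $\mathcal P=\emptyset$), and put $p(P)=\Pr(P\in M)$.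

We shall divide by $p(P)$, so we need it to be bounded below; and the lemma says that $p(P)$ is close to $\lambda u(P)$ only on average. Call $P$ \emph{good} if $u(P)\ge\gamma$ and $p(P)\ge(1-\mu)\lambda u(P)$. A good $P$ has $p(P)\ge p_0$. The sets that fail the first condition have $\sum u(P)\le\gamma n\le\mu_1\omega$ by \eqref{eq:n}. A set that fails the second has $\mu\lambda u(P)<\lambda u(P)-p(P)$; since all differences $\lambda u(P)-p(P)$ are nonnegative and sum to at most $\beta n$, these sets have $\sum u(P)\le\beta n/(\mu\lambda)\le\mu_1\omega$. Let $\mathcal H_3$ be the set of $e\in\mathcal H_2$ all of whose parts are good. Then $w[\mathcal H_2\setminus\mathcal H_3]\le2\mu_1\omega$, and altogether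
\begin{equation}\label{eq:H3}
w[\mathcal H\setminus\mathcal H_3]\le4\mu_1\omega .
\end{equation}

\subsection{Reweighting}

As in the example, an edge survives if all its parts are selected, and its weight is then divided by the probability of survival. For $e\in\mathcal H_3$ put
\[
y_e=\frac{(1-2\mu)\lambda\,w(e)}{\prod_{P\in\mathcal P(e)}p(P)},\qquad z(e)=y_e\,\mathbf 1[\mathcal P(e)\subseteq M].
\]
The factor $1-2\mu$ leaves room for fluctuations. Since $e$ has at most $k$ parts and $p_0\le p(P)$ with $p_0<1$, we have $y_e\le\Gamma w(e)$. The parts of $e$ are at pairwise distance more than $2R$, so the events $\{P\in M\}$, $P\in\mathcal P(e)$, are independent, and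
\begin{equation}\label{eq:Ez}
\mathbb E\,z(e)=(1-2\mu)\lambda\,w(e).
\end{equation}

We want the total $z$-weight at each selected part to be at most $1$. Fix a good $P$, let $\mathcal H_3(P)=\{e\in\mathcal H_3:P\in\mathcal P(e)\}$, and write
\[
Z_P:=\sum_{e\in\mathcal H_3(P)}z(e)=\mathbf 1[P\in M]\,Z'_P,\qquad Z'_P:=\sum_{e\in\mathcal H_3(P)}X_e,\qquad X_e:=y_e\,\mathbf 1[\mathcal P(e)\setminus\{P\}\subseteq M].
\]
By independence $\mathbb E\,X_e=(1-2\mu)\lambda w(e)/p(P)$, and since $P$ is good,
\[
\mathbb E\,Z'_P\le\frac{(1-2\mu)\lambda u(P)}{p(P)}\le\frac{1-2\mu}{1-\mu}\le1-\mu .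
\]
Here the single factor $\lambda$ in $y_e$ cancels against the factor $\lambda$ in $p(P)$. Also $Z'_P\le\Gamma w(P)\le\Gamma$ always.

For the variance, let $e,f\in\mathcal H_3(P)$, possibly equal. The variables $X_e$ and $X_f$ are independent unless some $Q\in\mathcal P(e)\setminus\{P\}$ and $Q'\in\mathcal P(f)\setminus\{P\}$ have distance at most $2R$, where $Q=Q'$ is allowed. (If $P$ is the only part of $e$, then $X_e$ is constant.) For a given $e$ there are at most $kb^{2R}$ candidates for $Q'$. For each of them, the edges $f$ that have both $P$ and $Q'$ as parts have total weight less than $\delta'$ by \eqref{eq:twoparts}. As $0\le X_e\le y_e$, we have $\operatorname{Cov}(X_e,X_f)\le y_ey_f\le\Gamma^2w(e)w(f)$. Therefore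
\[
\operatorname{Var}Z'_P\le\Gamma^2\sum_{e\supseteq P}w(e)\cdot kb^{2R}\delta'\le\Gamma^2kb^{2R}\delta'=\kappa\mu^2,
\]
and Chebyshev's inequality gives $\Pr(Z'_P>1)\le\Pr(Z'_P-\mathbb E\,Z'_P>\mu)\le\kappa$.

Let $\mathcal H_4$ be the random set of $e\in\mathcal H_3$ with $z(e)>0$ and $Z_P\le1$ for all parts $P$ of $e$. The $z$-weight of $\mathcal H_3\setminus\mathcal H_4$ is at most $\sum_{P\text{ good}}Z_P\mathbf 1[Z_P>1]$. Since $Z_P\le Z'_P\le\Gamma$, its expectation is at most $n\Gamma\kappa\le\mu_1\lambda\omega$ by \eqref{eq:n} and (\ref{eq:gap}b). With \eqref{eq:Ez}, \eqref{eq:H3} and $C\mu_1\omega\le\mu\Omega$,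
\[
\mathbb E\sum_{e\in\mathcal H_4}c(e)z(e)\ge(1-2\mu)\lambda\,(\Omega-4\mu\Omega)-\mu\lambda\Omega\ge(1-7\mu)\lambda\Omega .
\]
From now on fix an outcome of $M$ with
\begin{equation}\label{eq:H4}
\sum_{e\in\mathcal H_4}c(e)z(e)\ge(1-7\mu)\lambda\Omega .
\end{equation}

\subsection{Contraction}

Let $X$ be the disjoint union of $M$ and the set of light vertices; so each selected part becomes one point. For $e\in\mathcal H_4$ all parts lie in $M$, and we put $\hat e=\mathcal P(e)\cup L(e)\subseteq X$. Let $\tau=\Gamma\delta'$.

\begin{lemma}\label{lem:contract}
For $e,f\in\mathcal H_4$ and distinct $x,x'\in X$: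
\begin{enumerate}
\item[(i)] $2\le|\hat e|\le k$;
\item[(ii)] if $\hat e\cap\hat f=\emptyset$, then $e\cap f=\emptyset$;
\item[(iii)] $\sum_{\hat e\ni x}z(e)\le1$;
\item[(iv)] $\sum_{\hat e\ni x,x'}z(e)\le\tau$, and $z(e)\le\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The parts and the light vertices partition the $k$-set $e$ into $|\hat e|$ nonempty blocks of size at most $t<k$.

(ii) Let $v\in e\cap f$. If $v$ is light, then $v\in L(e)\cap L(f)$. If not, then $v$ lies in a part of $e$ and in a part of $f$; both belong to the matching $M$, so they are equal. In both cases $\hat e\cap\hat f\ne\emptyset$.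

(iii) If $x=P\in M$ is a part of some edge of $\mathcal H_4$, the sum is at most $Z_P\le1$, and otherwise it is empty. If $x=v$ is light, the sum is at most $\Gamma w(v)\le\tau\le1$ by (\ref{eq:gap}c).

(iv) If one of $x,x'$ is a light vertex $v$, the sum is at most $\Gamma w(v)\le\tau$. If $x=P$ and $x'=Q$ are parts of a common edge, it is at most $\Gamma w(P\cup Q)\le\tau$ by \eqref{eq:twoparts}; otherwise it is empty. The bound on $z(e)$ follows by taking two points of $\hat e$, which exist by (i).
\end{proof}

The hypothesis $k>t$ is used in (i) and through it in the bound $z(e)\le\tau$. For $t=k$ an edge can be heavy itself; then $\hat e$ is a single point, and a single edge can carry weight of order $1$.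

\subsection{Sampling, and the end of the proof}

The contracted hypergraph carries a fractional matching $z$ with all pair weights at most $\tau$. Theorem~\ref{thm:linear} concerns unweighted $1$-simple hypergraphs, so we sample a subhypergraph of degree about $d$, where $d$ is large but $d\tau$ is small.

By (\ref{eq:gap}c), $k^2d\tau\le\mu$, so $dz(e)\le d\tau\le1$. Keep each $e\in\mathcal H_4$ independently with probability $dz(e)$. Then delete a kept edge $e$ if
\begin{enumerate}
\item[(1)] some $x\in\hat e$ lies in $\hat f$ for more than $(1+\mu)d$ kept edges $f$, or
\item[(2)] some other kept edge $f$ has $|\hat e\cap\hat f|\ge2$.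
\end{enumerate}
Condition on $e$ being kept. For $x\in\hat e$, the number of other kept $f$ with $x\in\hat f$ is a sum of independent indicators, with mean at most $d$ by Lemma~\ref{lem:contract}(iii) and hence variance at most $d$. For (1) to occur at $x$ this number must exceed its mean by more than $\mu d-1\ge\mu d/2$, where $\mu d\ge2$ because $d\ge4k/\mu^3$. By Chebyshev's inequality, (1) has probability at most $kd/(\mu d/2)^2=4k/(\mu^2d)\le\mu$. For each of the fewer than $k^2$ pairs of points of $\hat e$, the expected number of other kept $f$ with $\hat f$ containing the pair is at most $d\tau$ by Lemma~\ref{lem:contract}(iv), so (2) has probability at most $k^2d\tau\le\mu$. Hence for some outcome the family $\mathcal K$ of kept and undeleted edges satisfies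
\begin{equation}\label{eq:K}
c(\mathcal K)\ge(1-2\mu)\,d\sum_{e\in\mathcal H_4}c(e)z(e).
\end{equation}
The sets $\hat e$, $e\in\mathcal K$, have sizes between $2$ and $k$, any two of them share at most one point, and every point lies in at most $D_1:=\lfloor(1+\mu)d\rfloor$ of them; note $d\le D_1\le(1+\mu)d$. Enlarge each $\hat e$ to size $k$ by new vertices of its own. This changes no intersection of two distinct edges and creates only vertices of degree $1$. The resulting hypergraph $\widehat{\mathcal K}$ is $k$-uniform and $1$-simple, of maximum degree at most $D_1$.

If $C=1$, then $D_1>D_0^{(1)}(k,\mu)$, and Theorem~\ref{thm:linear} gives a matching of $\widehat{\mathcal K}$ with at least $|\mathcal K|/((1+\mu)D_1)$ edges. If $C>1$, then the codegrees in $\widehat{\mathcal K}$ are at most $1\le\rho D_1$, so by Theorem~\ref{thm:kahn} its edges split into at most $(1+\mu)D_1$ matchings, and we take the one of largest cost. In both cases we obtain $\mathcal N\subseteq\mathcal K$ with the sets $\hat e$, $e\in\mathcal N$, pairwise disjoint and $c(\mathcal N)\ge c(\mathcal K)/((1+\mu)^2d)$. By Lemma~\ref{lem:contract}(ii), $\mathcal N$ is a matching of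 $\mathcal H$. Since $(1-2\mu)(1+\mu)^2=1-3\mu^2-2\mu^3\le1$, we have $(1+\mu)^{-2}\ge1-2\mu$, and \eqref{eq:K} and \eqref{eq:H4} give
\[
c(\mathcal N)\ge(1-2\mu)^2(1-7\mu)\lambda\Omega\ge(1-11\mu)\lambda\Omega=\frac{\Omega}{K_t+2\epsilon},
\]
where the last equality holds because $1-11\mu=(K_t+\epsilon)/(K_t+2\epsilon)$. This proves Proposition~\ref{prop:A}, and with it Theorem~\ref{thm:main}.

\section{Arbitrary costs and the fractional chromatic index}\label{sec:costs}

In Proposition~\ref{prop:A} the threshold $\sigma$ depends on the ratio $C$ of the largest cost to the smallest. To remove this dependence we group the edges by the order of magnitude of their cost, with gaps between the groups, and give priority to expensive groups. An expensive edge then blocks at most $k$ edges in each cheaper group, and these cost geometrically less.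

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
We may assume $\epsilon<1$, since the statement for a smaller $\epsilon$ is stronger. Fix $\mu\in(0,1)$, depending only on $t$ and $\epsilon$, with
\[
\frac{1-\mu}{1+\mu}\ge\frac{K_t+\epsilon/2}{K_t+\epsilon},
\]
and put $\Lambda=\lceil k/\mu\rceil+1$, $r=\lceil1/\mu\rceil\ge2$ and $C=\Lambda^{r-1}$. Let $\sigma$ be given by Proposition~\ref{prop:A} for $k$, $t$, $\epsilon/4$ and $C$; it depends only on $k,t,\epsilon$.

\emph{The cost bound.} Delete the edges of cost $0$, and let $\Omega=\sum_ec(e)w(e)$ and $a(e)=\lfloor\log_\Lambda c(e)\rfloor\in\mathbb Z$. For some $h\in\{0,\dots,r-1\}$ the edges with $a(e)\equiv h\pmod r$ contribute at most $\Omega/r\le\mu\Omega$ to $\Omega$; delete them. The remaining edges split into the groups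
\[
\mathcal H^{(i)}=\{e:h+ir<a(e)<h+(i+1)r\},\qquad i\in\mathbb Z,
\]
of which finitely many are nonempty. For $e\in\mathcal H^{(i)}$ we have $\Lambda^{h+ir+1}\le c(e)<\Lambda^{h+(i+1)r}$. So the costs within a group differ by a factor at most $C$, and for $e\in\mathcal H^{(i)}$, $f\in\mathcal H^{(i')}$ with $i>i'$,
\begin{equation}\label{eq:groups}
c(f)\le\Lambda^{-1-(i-i'-1)r}\,c(e)\le\Lambda^{-(i-i')}\,c(e).
\end{equation}
The restriction of $w$ to a group satisfies the hypotheses of Proposition~\ref{prop:A}. Applying it with the costs divided by $\Lambda^{h+ir+1}$, we obtain matchings $\mathcal N_i\subseteq\mathcal H^{(i)}$ with $c(\mathcal N_i)\ge(K_t+\epsilon/2)^{-1}\sum_{e\in\mathcal H^{(i)}}c(e)w(e)$.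

Start with $\mathcal N=\emptyset$ and go through the groups in decreasing order of $i$, adding to $\mathcal N$ all edges of $\mathcal N_i$ that are disjoint from the edges already in $\mathcal N$. The result is a matching. An edge of $\mathcal N_{i'}$ that is rejected meets some $e\in\mathcal N$ from a group $i>i'$, and $e$ meets at most $k$ edges of the matching $\mathcal N_{i'}$. By \eqref{eq:groups} the rejected edges cost at most
\[
\sum_{e\in\mathcal N}\sum_{m\ge1}k\Lambda^{-m}c(e)=\frac k{\Lambda-1}\,c(\mathcal N)\le\mu\,c(\mathcal N).
\]
Hence $\sum_ic(\mathcal N_i)\le(1+\mu)c(\mathcal N)$, and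
\[
c(\mathcal N)\ge\frac{1-\mu}{1+\mu}\cdot\frac{\Omega}{K_t+\epsilon/2}\ge\frac\Omega{K_t+\epsilon}.
\]

\emph{The equivalence.} Put $w'=w/(K_t+\epsilon)$, and let $Q\subseteq\mathbb R^{\mathcal H}$ be the convex hull of the indicator vectors of matchings, the empty matching included. If $w'=\sum_{\mathcal N}a_{\mathcal N}\mathbf 1_{\mathcal N}$ is a convex combination, then $\sum_ec(e)w'(e)=\sum_{\mathcal N}a_{\mathcal N}c(\mathcal N)$ is an average of the numbers $c(\mathcal N)$, so one of them is at least as large. Conversely, suppose that $w'\notin Q$. A point outside a compact convex set is strictly separated from it by a hyperplane, so there is $c:\mathcal H\to\mathbb R$ with $\sum_ec(e)w'(e)>c(\mathcal N)$ for every matching $\mathcal N$. Let $c^+=\max(c,0)$. Then $\sum_ec^+(e)w'(e)\ge\sum_ec(e)w'(e)$ because $w'\ge0$, and for every matching $\mathcal N$ we have $c^+(\mathcal N)=c(\mathcal N')$, where $\mathcal N'$ is the matching formed by the edges of $\mathcal N$ with $c>0$. So $\sum_ec^+(e)w'(e)>c^+(\mathcal N)$ for every matching $\mathcal N$, and the cost bound fails for $c^+$.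

\emph{The fractional chromatic index.} Let $D>D_0:=\max(1,1/\sigma)$, let $\mathcal H$ be $t$-simple of maximum degree at most $D$, and let $w\equiv1/D$. The hypotheses hold, so the all-ones vector equals $(K_t+\epsilon)D\sum_{\mathcal N}a_{\mathcal N}\mathbf 1_{\mathcal N}$ with $a_{\mathcal N}\ge0$ and $\sum_{\mathcal N}a_{\mathcal N}=1$. The weights $(K_t+\epsilon)D\,a_{\mathcal N}$ cover every edge exactly once and have total $(K_t+\epsilon)D$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{note}
\emph{A note on the degree, size and chromatic index of a uniform hypergraph},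
\texttt{http://www.math.tau.ac.il/\~{}nogaa/PDFS/akim2.pdf}.

\bibitem{kahn}
J. Kahn, \emph{Asymptotically good list-colorings}, J. Combin. Theory Ser. A 73 (1996) 1--59.

\end{thebibliography}
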